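# Small models for modulo constraints: counting query answers modulo integers

## 1. Exact counts and thresholds: constraints with $j\in\{0,1\}$

We ask how large a finite database must be if we prescribe, for finitely many queries, the number of answers, either exactly or modulo some integer. First we need the vocabulary.

Let $\sigma$ be a finite relational signature: relation symbols of arbitrary finite arities, possibly with constant symbols. A **database** $\mathcal D$ is a finite $\sigma$-structure with nonempty domain. Each constant is interpreted by an element of the domain, and two constants may denote the same element. The size is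
$$\|\mathcal D\|=|\mathrm{dom}(\mathcal D)|+\sum_{R\in\sigma}|R^{\mathcal D}| .$$
A tuple in a relation $R^{\mathcal D}$ is called a *fact*.

A **conjunctive query** is a formula $\varphi(\boldsymbol y)=\exists\boldsymbol x\,\psi(\boldsymbol x,\boldsymbol y)$, where $\psi$ is a nonempty conjunction of relational atoms whose arguments are variables and constants, and $\boldsymbol y$ lists exactly the variables of $\psi$ not in $\boldsymbol x$. There are no equality atoms. The query is *projection-free* if $\boldsymbol x$ is empty. Its set of answers is $\varphi(\mathcal D)=\{\boldsymbol e:\mathcal D\models\varphi(\boldsymbol e)\}$. This is a set: an answer counts once, however many witnesses it has for $\boldsymbol x$. If $\boldsymbol y$ is empty, the only possible answer is the empty tuple, so $|\varphi(\mathcal D)|\in\{0,1\}$.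

Let $\mathbb N=\{0,1,2,\dots\}$. A **modulo constraint** is a triple $(\varphi,k,j)$ with $\varphi$ a conjunctive query and $k,j\in\mathbb N$. A database $\mathcal D$ satisfies it if $|\varphi(\mathcal D)|=k+j\alpha$ for some $\alpha\in\mathbb N$. For example:

- $(U(y),5,0)$ says $|U|=5$;
- $(U(y),5,1)$ says $|U|\ge5$;
- $(U(y),5,3)$ says $|U|\in\{5,8,11,\dots\}$, that is, $|U|\ge 5$ and $|U|\equiv5\pmod 3$.

In general, for $j>0$ the constraint says $|\varphi(\mathcal D)|\ge k$ **and** $|\varphi(\mathcal D)|\equiv k\pmod j$.

A finite set $\Gamma$ of modulo constraints is *satisfiable* if one database satisfies all of them. Its signature $\sigma_\Gamma$ consists of the symbols occurring in $\Gamma$ and is part of the input. The size $|\Gamma|$ is the length of a standard encoding, including relation symbols, constants and variables, with the numbers written in binary.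

We fix notation for the whole lecture. Let $\Gamma=\{(\varphi_i,k_i,j_i):1\le i\le t\}$ with $\varphi_i(\boldsymbol y_i)=\exists\boldsymbol x_i\,\psi_i(\boldsymbol x_i,\boldsymbol y_i)$, and let

- $r_i=|\boldsymbol y_i|$, $q_i=|\boldsymbol x_i|$, and $m_i$ be the number of atoms of $\psi_i$;
- $c$ be the number of constant symbols, and $a$ the maximum of $1$ and all arities.

One textbook fact is used constantly. If $\mathcal D_0\to\mathcal D$ is a homomorphism (it maps facts to facts and constants to constants), it maps answers of a conjunctive query to answers. In particular, if $\mathcal D_0$ has fewer elements and fewer facts than $\mathcal D$ but the same constants, then $\varphi(\mathcal D_0)\subseteq\varphi(\mathcal D)$. Deleting facts never creates answers.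

**Proposition 1.** Suppose every $j_i\in\{0,1\}$. If $\Gamma$ is satisfiable, then it has a model of size at most $1+c+\sum_i k_i(r_i+q_i+m_i)$.

*Proof.* Let $\mathcal D$ satisfy $\Gamma$. Since $|\varphi_i(\mathcal D)|\ge k_i$, choose $k_i$ answers of each $\varphi_i$, and for each chosen answer one satisfying assignment of the variables of $\psi_i$. Let $\mathcal D_0$ have as elements one arbitrary element of $\mathcal D$, the values of the constants and all values of the chosen assignments. Its facts are exactly the images of the atoms under these assignments. The size bound is immediate. The inclusion into $\mathcal D$ is a homomorphism, so $\varphi_i(\mathcal D_0)\subseteq\varphi_i(\mathcal D)$, and $\varphi_i(\mathcal D_0)$ contains the $k_i$ chosen answers. If $j_i=1$, then $|\varphi_i(\mathcal D_0)|\ge k_i$ is all we need. If $j_i=0$, the chosen answers are all of $\varphi_i(\mathcal D)$, so $\varphi_i(\mathcal D_0)=\varphi_i(\mathcal D)$ has exactly $k_i$ elements. $\square$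

The $k_i$ are written in binary, so this is an exponential bound, and projections did no harm. What changes when some $j_i\ge2$?

## 2. A triangle with the wrong parity, and the theorem

Let $\varphi(y)=\exists x\,(E(y,x)\wedge E(x,y))$ with the single constraint $(\varphi,1,2)$: the number of answers is odd. Take as model the triangle on $\{u,v,w\}$, with all six facts $E(s,t)$ for $s\ne t$. There are three answers. Follow the proof of Proposition 1: keep one answer, $u$, with witness $v$. The facts kept are $E(u,v)$ and $E(v,u)$. Now $v$ is also an answer, and the count is $2$, which is even.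

So the proof breaks at one exact point. The reduced database contains the answers we chose, plus *some* further answers of the original, created by the witnesses. With $j_i=0$ there are none left to create, and with $j_i=1$ they do not matter. With $j_i\ge2$ they change the residue. Promoting $v$ to a chosen element does not help by itself: its presence changes the count, the count must then be corrected by other elements, these need witnesses, and so on.

There are thus two problems. We must select a small part of the model in which the answers have the right residues. And we must get rid, modulo $j_i$, of the answers that the witnesses bring in.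

The question comes from "Modulo Constraints and the Complexity of Typechecking XML Views". Two background facts accompany it: satisfiability for projection-free queries is NEXPTIME-complete, and with projections decidability is stated as not known. The conjecture to be settled is that there is a single polynomial $p$, independent of the signature, such that for every signature every satisfiable finite $\Gamma$ (projections allowed) has a model with $\|\mathcal D\|\le2^{p(|\Gamma|)}$. The answer is yes, with $p(n)=7n^2$.

Put $L=\operatorname{lcm}\{j_i:j_i>0\}$, with $L=1$ if no $j_i$ is positive.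

**Theorem 2.** If $\Gamma$ is satisfiable, it is satisfied by a database $\mathcal D'$ with
$$\|\mathcal D'\|\le Lf+\sum_i\bigl(Lq_i+L^am_i\bigr)f^{r_i},\qquad f:=1+c+\sum_ir_ik_i+\sum_{i:\,j_i>0}r_i(j_i-1). \tag{1}$$
In particular $\|\mathcal D'\|\le2^{7|\Gamma|^2}$.

About the encoding, with $n=|\Gamma|\ge1$, we assume only the standard inequalities
$$t,\ c,\ a,\ \sum_ir_i,\ \sum_iq_i,\ \sum_im_i\le n,\qquad\prod_{j_i>0}j_i\le2^n,\qquad\prod_i(1+k_i)\le2^n. \tag{2}$$
The last two hold because a number with $\ell$ binary digits is at most $2^\ell-1$, and the total length of all numbers is at most $n$. For a different standard encoding only the constant $7$ could change.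

Theorem 2 speaks of the signature $\sigma_\Gamma$. For a larger signature, restrict a given model to $\sigma_\Gamma$, apply the theorem, and interpret the extra relation symbols by empty relations and the extra constants by an arbitrary element. The size does not grow. So Theorem 2 proves the conjecture.

## 3. Pigeonhole for unary queries, and why pairs defeat it

Look at the selection problem alone. We have a finite set $X=\mathrm{dom}(\mathcal D)$, answer sets $A_i\subseteq X^{r_i}$, and a set $C\subseteq X$ that must be kept. We want a small $F\supseteq C$ such that $|A_i\cap F^{r_i}|\equiv|A_i|$ modulo $j_i$ for all $i$ with $j_i>0$.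

If every $r_i=1$, this is easy. Let $G$ be the product of the groups $\mathbb Z/j_i$ over these $i$, and give $d\in X$ the vector $g(d)\in G$ whose $i$-th entry is $1$ if $d\in A_i$ and $0$ otherwise. If $X\setminus C$ has at least $|G|$ elements, list $|G|$ of them as $d_1,\dots,d_{|G|}$. The $|G|+1$ partial sums of $g(d_1),g(d_2),\dots$ (including the empty sum) cannot all be distinct, so some block satisfies $g(d_{u+1})+\dots+g(d_v)=0$ in $G$. Deleting this block changes no $|A_i|$ modulo $j_i$. Repeat until fewer than $|G|=\prod j_i$ elements remain outside $C$.

For pairs the argument stops, because the number of tuples lost is no longer additive. Let $A=\{(1,2)\}$ and let $w(B)$ be the number of tuples of $A$ lost when $B$ is deleted. Along the list $1,2$ we get $w(\emptyset)=0$, $w(\{1\})=1$, $w(\{1,2\})=1$. The last two values agree, so the pigeonhole argument would delete the block $\{2\}$. But $w(\{2\})=1$, not $0$. A tuple may touch several deleted elements, and then the difference $w(B_v)-w(B_u)$ says nothing about $w(B_v\setminus B_u)$.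

The cure is to write the number of surviving tuples as a polynomial in the indicator variables of the kept elements. A tuple survives when *all* its elements are kept, so it contributes a monomial of degree at most $r_i$. A degree comparison over $\mathbb F_p$ then replaces the pigeonhole principle. The price is that we must work with one prime at a time.

## 4. A degree bound for minimal selections modulo prime powers

**Lemma 3.** Let $p$ be prime, $X$ a finite set, $C\subseteq X$, and for $i$ in a finite index set $I$ let $r_i,e_i\ge0$ be integers and $A_i\subseteq X^{r_i}$. There is $F$ with $C\subseteq F\subseteq X$ such that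
$$|A_i\cap F^{r_i}|\equiv|A_i|\pmod{p^{e_i}}\ \text{ for all }i\in I,\qquad|F\setminus C|\le\sum_{i\in I}r_i(p^{e_i}-1).$$

We recall three textbook facts.

- **Lucas' theorem.** $\binom N{p^s}$ is congruent modulo $p$ to the $s$-th base-$p$ digit of $N$. (Lucas writes the binomial as a product of binomials of digits. The only nonzero digit of $p^s$ is a $1$ in place $s$.) Hence $p^e\mid N$, which means that the digits in places $0,\dots,e-1$ vanish, holds if and only if $p\mid\binom N{p^s}$ for $s=0,\dots,e-1$.
- **Fermat's little theorem.** For $u\in\mathbb F_p$, $1-u^{p-1}$ is $1$ if $u=0$ and $0$ otherwise.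
- **Uniqueness of multilinear forms.** Two multilinear polynomials over a field that agree on $\{0,1\}^Y$ are equal. Indeed, if their difference is nonzero, take an inclusion-minimal set $S$ whose monomial $\prod_{d\in S}x_d$ has nonzero coefficient in it. At the indicator vector of $S$ the difference takes exactly this coefficient as its value, a contradiction.

*Proof of Lemma 3.*

**Step 1: set up a minimal $F$.** This step gives us a set whose size we will bound. Call $F$ with $C\subseteq F\subseteq X$ *admissible* if it satisfies all the congruences. The set $X$ is admissible, so fix an inclusion-minimal admissible $F$ and put $Y=F\setminus C$. We must bound $|Y|$. For $x\in\{0,1\}^Y$ let $F_x=C\cup\{d\in Y:x_d=1\}$. By minimality, the only $x$ for which $F_x$ is admissible is $(1,\dots,1)$.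

**Step 2: turn the congruences into divisibilities.** Lucas' theorem detects divisibility by $p^e$, so we shift each target residue to $0$. Choose integers $b_i\ge0$ with $b_i\equiv-|A_i|\pmod{p^{e_i}}$ and put
$$N_i(x)=b_i+|A_i\cap F_x^{r_i}|\in\mathbb N.$$
Then $F_x$ is admissible if and only if $p^{e_i}\mid N_i(x)$ for all $i\in I$.

**Step 3: write the binomials of $N_i(x)$ as integer polynomials.** We want $\binom{N_i(x)}{q}$ for $q\ge1$ as a polynomial of controlled degree. Expanding the binomial in $N_i$ algebraically would bring in the denominator $q!$, which cannot be reduced modulo $p$ when $q\ge p$, so we count instead. Consider the collection consisting of $b_i$ dummy objects, always present, and the tuples $\tau\in A_i\cap F^{r_i}$, where $\tau$ is present at $x$ if and only if $\tau\in F_x^{r_i}$, that is, if and only if $\prod_{d\in Y,\ d\text{ occurs in }\tau}x_d=1$. The number of objects present at $x$ is $N_i(x)$. Hence $\binom{N_i(x)}q$ counts the $q$-element subsets $Q$ of the collection all of whose members are present: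
$$\binom{N_i(x)}q=\sum_Q\ \prod_{d\in Y,\ d\text{ occurs in a tuple of }Q}x_d\qquad(x\in\{0,1\}^Y). \tag{3}$$
The right-hand side is a multilinear polynomial with integer coefficients. Each of the $q$ members of $Q$ contributes at most $r_i$ variables, so its degree is at most $r_iq$.

**Step 4: build one polynomial that tests admissibility.** Over $\mathbb F_p$, with the polynomials (3) inserted for the binomials, put
$$E(x)=\prod_{i\in I}\ \prod_{s=0}^{e_i-1}\Bigl(1-\tbinom{N_i(x)}{p^s}^{p-1}\Bigr).$$
By Fermat each factor is $1$ or $0$ on $\{0,1\}^Y$, according to whether $p$ divides the binomial. By Lucas and Step 2, $E(x)=1$ if $F_x$ is admissible and $E(x)=0$ otherwise. The degree of $E$ is at most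
$$\sum_{i\in I}\sum_{s=0}^{e_i-1}(p-1)\,r_ip^s=\sum_{i\in I}r_i(p^{e_i}-1),$$
and replacing $x_d^2$ by $x_d$ repeatedly makes it multilinear without raising the degree or changing its values on $\{0,1\}^Y$.

**Step 5: compare degrees.** By Step 1, $E$ is $1$ at $(1,\dots,1)$ and $0$ elsewhere on $\{0,1\}^Y$, and so is $\prod_{d\in Y}x_d$. By uniqueness the reduced form of $E$ *is* $\prod_{d\in Y}x_d$, of degree $|Y|$. Hence $|Y|\le\sum_{i}r_i(p^{e_i}-1)$. $\square$

A check by hand: let $p=2$, $e=2$, $r=1$, $C=\emptyset$, $A=X=\{1,2,3\}$. We need $|F|\equiv3\pmod4$, so $F=X$. Take $b=1$, so $N=1+e_1$ with $e_1=x_1+x_2+x_3$, and let $e_2=x_1x_2+x_1x_3+x_2x_3$. Counting pairs, including those with the dummy, gives $\binom N2=e_1+e_2$ on the cube. Over $\mathbb F_2$,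
$$E=(1-N)\bigl(1-\tbinom N2\bigr)=e_1(1+e_1+e_2).$$
After reduction $e_1^2=e_1+2e_2=e_1$, and $e_1e_2=2e_2+3x_1x_2x_3=x_1x_2x_3$. So $E=x_1x_2x_3$, of degree $3=2^2-1$, as the proof predicts.

## 5. Blow-ups: witnesses that vanish modulo $j$

We return to the second problem, the answers brought in by witnesses. In the triangle we kept $u$ with witness $v$, and $v$ became an unwanted answer. We cannot delete $v$, but we can *duplicate* it. With two copies $v_1,v_2$, both joined to $u$ in both directions, the answers are $u,v_1,v_2$: three, which is odd. The number of copies of $v$ is $0$ modulo $2$, so $v$ does not affect the count modulo $2$, and yet it is still there to serve as a witness for $u$.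

**Definition.** Let $\mathcal D_0$ be a database with domain $W$ and let $n_d\ge1$ be an integer for each $d\in W$. The **blow-up** $\mathcal D'$ has domain $\{(d,s):d\in W,\ 1\le s\le n_d\}$ and relations
$$R^{\mathcal D'}=\bigl\{((d_1,s_1),\dots,(d_\ell,s_\ell)):(d_1,\dots,d_\ell)\in R^{\mathcal D_0}\bigr\}.$$
A constant with value $d$ in $\mathcal D_0$ has value $(d,1)$ in $\mathcal D'$. Let $\pi(d,s)=d$, applied componentwise to tuples.

**Lemma 4.** For every conjunctive query $\varphi(\boldsymbol y)=\exists\boldsymbol x\,\psi(\boldsymbol x,\boldsymbol y)$ with $r=|\boldsymbol y|$ we have $\varphi(\mathcal D')=\pi^{-1}(\varphi(\mathcal D_0))$, and hence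
$$|\varphi(\mathcal D')|=\sum_{(d_1,\dots,d_r)\in\varphi(\mathcal D_0)}\ \prod_{l=1}^rn_{d_l}. \tag{4}$$

*Proof.* "$\subseteq$": $\pi$ maps facts to facts and constants to constants, so it is a homomorphism and maps answers to answers.

"$\supseteq$": let $\boldsymbol b$ be a tuple of $\mathcal D'$ with $\pi(\boldsymbol b)\in\varphi(\mathcal D_0)$, witnessed by a satisfying assignment $h$ with $h(\boldsymbol y)=\pi(\boldsymbol b)$. Assign $\boldsymbol b$ to $\boldsymbol y$ and $(h(x),1)$ to each $x$ in $\boldsymbol x$. Composed with $\pi$ this assignment is $h$, and constants go to constants. Each atom $R(\dots)$ of $\psi$ is thus evaluated at a tuple whose $\pi$-image lies in $R^{\mathcal D_0}$, and by definition of $R^{\mathcal D'}$ the atom holds.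

Formula (4) holds because $(d_1,\dots,d_r)$ has exactly $\prod_ln_{d_l}$ preimages under $\pi$. $\square$

Repeated variables cause no trouble. If $\mathcal D_0$ has one element $d$ with the fact $R(d,d)$ and $n_d=2$, then $\mathcal D'$ has all four facts. The query $R(y,y)$ has $2=n_d$ answers and $R(y,z)$ has $4=n_d^2$.

The same device lets different primes use different selections. Suppose $L=6$, with selections $F_2$ and $F_3$. By the Chinese remainder theorem choose $n_d\in\{1,\dots,6\}$ with $n_d\equiv1$ or $0\pmod2$ according to whether $d\in F_2$ or not, and likewise modulo $3$ for $F_3$. So $n_d$ is $1$ on $F_2\cap F_3$, $3$ on $F_2\setminus F_3$, $4$ on $F_3\setminus F_2$, and $6$ elsewhere. For instance, take the constraint $(U(y),0,6)$ with $C=\{u\}$, and $u,v,v',v''$ distinct elements of $U$. The sets $F_2=\{u,v\}$ and $F_3=\{u,v',v''\}$ meet $U$ in $2$ and $3$ elements. The weights $1,3,4,4$ add up to $12$, which is divisible by $6$. Modulo $2$ the blow-up counts only $F_2$, and modulo $3$ only $F_3$.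

## 6. Proof of the size bound (1)

Let $\mathcal D$ satisfy $\Gamma$ and put $A_i=\varphi_i(\mathcal D)$.

**Step 1: a core $C$ that secures the lower bounds and the exact counts.** The congruences will come from the blow-up, but the inequality $|\varphi_i(\mathcal D')|\ge k_i$ and the case $j_i=0$ must be protected separately. Let $C\subseteq\mathrm{dom}(\mathcal D)$ consist of

- one arbitrary element and the values of all constants;
- for each $i$, all elements occurring in $k_i$ chosen tuples of $A_i$.

Such tuples exist because $|A_i|=k_i+j_i\alpha\ge k_i$. If $j_i=0$, then $|A_i|=k_i$, so all tuples of $A_i$ are chosen and $A_i\subseteq C^{r_i}$. Clearly $|C|\le1+c+\sum_ir_ik_i$.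

**Step 2: one selection for each prime.** For each prime $p$ dividing $L$ apply Lemma 3 to $X=\mathrm{dom}(\mathcal D)$, the set $C$, the sets $A_i$ with $j_i>0$, and $e_i=v_p(j_i)$, the exponent of $p$ in $j_i$. We get $F_p\supseteq C$ with
$$|A_i\cap F_p^{r_i}|\equiv|A_i|\equiv k_i\pmod{p^{v_p(j_i)}}\quad\text{for all }i\text{ with }j_i>0, \tag{5}$$
and $|F_p\setminus C|\le\sum_{j_i>0}r_i(p^{v_p(j_i)}-1)$. Let $F=C\cup\bigcup_{p\mid L}F_p$.

To bound $|F|$, note that $(1+u)(1+v)\ge1+u+v$ for $u,v\ge0$. By induction, for $j>0$ dividing $L$,
$$\sum_{p\mid L}(p^{v_p(j)}-1)\le\prod_{p\mid L}p^{v_p(j)}-1=j-1.$$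
Summing the bounds over $p$ gives $|F|\le|C|+\sum_{j_i>0}r_i(j_i-1)\le f$, with $f$ as in (1).

**Step 3: one witness for each answer inside $F$.** This cuts the model down to a small database that keeps the answers we have controlled. For every $i$ and every $\boldsymbol e\in A_i\cap F^{r_i}$ choose a satisfying assignment $h_{i,\boldsymbol e}$ of the variables of $\psi_i$ in $\mathcal D$ with $h_{i,\boldsymbol e}(\boldsymbol y_i)=\boldsymbol e$. Let $\mathcal D_0$ have

- domain $W$, the set $F$ together with all values of the $h_{i,\boldsymbol e}$;
- as facts, exactly the images of the atoms of $\psi_i$ under the $h_{i,\boldsymbol e}$;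
- constants interpreted as in $\mathcal D$, which is possible because their values lie in $C\subseteq W$.

The inclusion $\mathcal D_0\to\mathcal D$ is a homomorphism, so $\varphi_i(\mathcal D_0)\subseteq A_i$. The witnesses give $A_i\cap F^{r_i}\subseteq\varphi_i(\mathcal D_0)$. Together,
$$\varphi_i(\mathcal D_0)\cap G^{r_i}=A_i\cap G^{r_i}\quad\text{for every }G\subseteq F. \tag{6}$$
The set $\varphi_i(\mathcal D_0)$ may contain further tuples, not inside $F$. These are the unwanted answers. Since $|A_i\cap F^{r_i}|\le f^{r_i}$, and each assignment brings at most $q_i$ elements outside $F$ and at most $m_i$ facts,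
$$|W|\le f+\sum_iq_if^{r_i},\qquad\mathcal D_0\text{ has at most }\sum_im_if^{r_i}\text{ facts}. \tag{7}$$

**Step 4: multiplicities that cancel everything outside $F_p$ modulo powers of $p$.** Since $L=\prod_{p\mid L}p^{v_p(L)}$, the Chinese remainder theorem gives for each $d\in W$ a unique $n_d\in\{1,\dots,L\}$ such that for every prime $p\mid L$
$$n_d\equiv1\pmod{p^{v_p(L)}}\text{ if }d\in F_p,\qquad n_d\equiv0\pmod{p^{v_p(L)}}\text{ if }d\notin F_p.$$
If $d\in C$, then $d\in F_p$ for all $p\mid L$, so $n_d=1$. Let $\mathcal D'$ be the blow-up of $\mathcal D_0$ with these multiplicities. All $n_d\ge1$ and $W\ne\emptyset$, so $\mathcal D'$ is a database, and Lemma 4 applies.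

**Step 5: constraints with $j_i=0$.** We check that the exact count is unchanged. Here $A_i\subseteq C^{r_i}\subseteq F^{r_i}$, so $A_i=A_i\cap F^{r_i}\subseteq\varphi_i(\mathcal D_0)\subseteq A_i$, that is, $\varphi_i(\mathcal D_0)=A_i$. Every $d$ occurring in these tuples lies in $C$ and has $n_d=1$, so every product in (4) is $1$ and $|\varphi_i(\mathcal D')|=|A_i|=k_i$.

**Step 6: constraints with $j_i>0$.** We check first the inequality, then the congruence. The $k_i$ tuples chosen in Step 1 lie in $A_i\cap C^{r_i}\subseteq\varphi_i(\mathcal D_0)$, and all terms in (4) are at least $1$. Hence $|\varphi_i(\mathcal D')|\ge k_i$.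

Let $p$ be a prime dividing $j_i$. Since $v_p(j_i)\le v_p(L)$, each $n_d$ is also $1$ or $0$ modulo $p^{v_p(j_i)}$, according to whether $d\in F_p$ or not. So modulo $p^{v_p(j_i)}$ the product in (4) is $1$ if all $d_l\in F_p$, and $0$ otherwise. Using (4), then (6) with $G=F_p$, then (5),
$$|\varphi_i(\mathcal D')|\equiv|\varphi_i(\mathcal D_0)\cap F_p^{r_i}|=|A_i\cap F_p^{r_i}|\equiv k_i\pmod{p^{v_p(j_i)}}.$$
This holds for all primes $p\mid j_i$, so $|\varphi_i(\mathcal D')|\equiv k_i\pmod{j_i}$. Together with $|\varphi_i(\mathcal D')|\ge k_i$ this is the constraint. (If $r_i=0$ the argument reads the same: empty products are $1$, and $F_p^0$ consists of the empty tuple.)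

**Step 7: the size.** Each element has at most $L$ copies, so $|\mathrm{dom}(\mathcal D')|\le L|W|$. A fact of arity $\ell$ has at most $L^\ell\le L^a$ copies. With (7),
$$\|\mathcal D'\|\le L\Bigl(f+\sum_iq_if^{r_i}\Bigr)+L^a\sum_im_if^{r_i},$$
which is (1).

## 7. From (1) to $2^{7n^2}$

Let $n=|\Gamma|$ and use (2). By the inequality $\sum u_i\le\prod(1+u_i)-1$ for $u_i\ge0$,
$$\sum_ik_i<\prod_i(1+k_i)\le2^n,\qquad\sum_{j_i>0}(j_i-1)<\prod_{j_i>0}j_i\le2^n.$$
Since $\sum_ir_i\le n$, both sums $\sum_ir_ik_i$ and $\sum_{j_i>0}r_i(j_i-1)$ are at most $n2^n$. Also $1+n\le2n\le2n2^n$. So
$$f\le1+n+2n2^n\le4n2^n\le2^{2+2n}\le2^{4n},$$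
using $n\le2^n$ and $2+2n\le4n$. Hence $f^{r_i}\le2^{4n^2}$. Further $L\le\prod_{j_i>0}j_i\le2^n$ and $L^a\le2^{n^2}$. Inserting this in (1), with $\sum_iq_i,\sum_im_i\le n$,
$$\|\mathcal D'\|\le2^n2^{4n}+(2^nn+2^{n^2}n)\,2^{4n^2}\le(2n+1)\,2^{5n^2}\le2^{5n^2+2n}\le2^{7n^2},$$
where we used $2^{5n}\le2^{5n^2}$, $2^n\le2^{n^2}$, $2n+1\le2^{2n}$ and $2n\le2n^2$ for $n\ge1$. This completes the proof of Theorem 2. $\blacksquare$

## 8. Deciding satisfiability

**Corollary 5.** Satisfiability of finite sets of modulo constraints with conjunctive queries (projections allowed) is decidable and NEXPTIME-complete.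

*Proof.* With $n=|\Gamma|$, guess a database $\mathcal D$ with $\|\mathcal D\|\le2^{7n^2}$ and compute every $|\varphi_i(\mathcal D)|$: run through all tuples for $\boldsymbol y_i$, and for each through all tuples for $\boldsymbol x_i$, counting the $\boldsymbol y_i$-tuples for which some $\boldsymbol x_i$-tuple satisfies $\psi_i$. There are at most $2n$ variables in a query, hence at most $2^{7n^2\cdot2n}$ assignments, and the total time is $2^{O(n^3)}$. By Theorem 2 some guess succeeds if $\Gamma$ is satisfiable. This gives membership in NEXPTIME. Hardness already holds for projection-free queries, by the result quoted in Section 2. $\square$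

## 9. Quantifier-free bodies and Boolean combinations

**Theorem 6.** The exponential bound (with exponent $O(n^3)$) and membership in NEXPTIME hold more generally for

- queries $\varphi(\boldsymbol y)=\exists\boldsymbol x\,\psi(\boldsymbol x,\boldsymbol y)$ with $\psi$ an arbitrary equality-free quantifier-free formula (for instance unions of conjunctive queries, or conjunctive queries with negated atoms), where $\boldsymbol y$ is any tuple of distinct variables containing all free variables;
- arbitrary Boolean combinations of modulo constraints.

*Proof.*

**Step 1: reduce a Boolean combination to a set of constraints.** Let $\mathcal D$ satisfy the combination. We replace each constraint $(\varphi,k,j)$ occurring in it by one that holds in $\mathcal D$ and forces the truth value that the original has in $\mathcal D$. Let $N=|\varphi(\mathcal D)|$.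

- If $N<k$, take $(\varphi,N,0)$. It forces a count below $k$, so the original is false.
- If $N\ge k$ and $j>0$, take $(\varphi,k',j)$ with $k\le k'<k+j$ and $k'\equiv N\pmod j$. It holds in $\mathcal D$ because $k'$ is the least number $\ge k$ congruent to $N$, so $N\ge k'$. In each of its models the count is $\ge k$ and congruent to $k'$, so the original holds there if and only if $k'\equiv k\pmod j$, as in $\mathcal D$.
- If $j=0$ and $N=k$, take $(\varphi,k,0)$. The original is true.
- If $j=0$ and $N>k$, take $(\varphi,k+1,1)$. It forces a count above $k$, so the original is false.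

In each model of the resulting set all constraints of the combination have the same truth values as in $\mathcal D$, so the combination holds. For the size of the set, the new modulus is $j$, $0$ or $1$. The new first number is at most $k$, or at most $k+1$, or less than $k+j\le2\max(k,j)$. So its binary length is at most one more than the larger of the lengths of $k$ and $j$. (It can be much longer than $k$ itself: for $k=0$ and $j=2^m$ we may have $k'=2^m-1$.) Each replacement therefore has size at most a constant times that of the original constraint, and the whole set has size $O(n)$.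

**Step 2: repeat Section 6 for the wider queries.** With negation, deleting facts may create answers, so $\mathcal D_0$ must keep all facts among its elements. Steps 1 and 2 of Section 6 use only the sets $A_i$ and remain as they are. Choose witnesses as in Step 3, giving the same set $W$, but let $\mathcal D_0$ be the substructure of $\mathcal D$ *induced* on $W$. A quantifier-free $\psi_i$ has the same truth value at tuples of $W$ in $\mathcal D_0$ and in $\mathcal D$. Hence $\varphi_i(\mathcal D_0)\subseteq A_i$, and, since the witnesses lie in $W$, $A_i\cap F^{r_i}\subseteq\varphi_i(\mathcal D_0)$. So (6) holds.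

Define multiplicities and blow-up as before. The map $\pi$ is surjective, respects constants, and satisfies $R^{\mathcal D'}=\pi^{-1}(R^{\mathcal D_0})$. So an atom holds at a tuple of $\mathcal D'$ if and only if it holds at its $\pi$-image, and by induction on the Boolean connectives the same is true for every equality-free quantifier-free formula. It follows for $\exists\boldsymbol x\,\psi$: project a witness by $\pi$ in one direction, and lift each value $d$ to $(d,1)$ in the other. This is Lemma 4 for the wider class. (An equality atom would fail here: $(d,1)\ne(d,2)$ have the same image.) Steps 5 and 6 of Section 6 are unchanged.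

**Step 3: sizes.** The domain bound in (7) still holds, so the estimates of Section 7, with $O(n)$ in place of $n$, give $|\mathrm{dom}(\mathcal D')|\le L|W|=2^{O(n^2)}$. There are at most $n$ relation symbols in the input, each of arity at most $a\le n$, so there are at most $n\cdot|\mathrm{dom}(\mathcal D')|^a=2^{O(n^3)}$ facts.

For NEXPTIME membership, guess a database within these bounds, compute all counts as in Corollary 5 by testing at most $2^{O(n^2)\cdot2n}$ assignments per query, and evaluate the combination. $\square$

## 10. Where the bounds are tight

**Proposition 7.**
(a) The constant in Lemma 3 is optimal for all $p$, $e_i\ge0$, $r_i\ge1$.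
(b) Exponential size is unavoidable for the single constraint $(U(x),2^m,0)$, and also for projection-free queries with all numbers written in unary.

*Proof.* (a) Let $C=\emptyset$, and let $X$ be the disjoint union, over $i\in I$, of $p^{e_i}-1$ blocks of $r_i$ distinct elements each. Let $A_i$ contain, for each block belonging to $i$, one tuple that enumerates the block. Then $|A_i|=p^{e_i}-1$, and $|A_i\cap F^{r_i}|$ is the number $b\le p^{e_i}-1$ of blocks belonging to $i$ that lie inside $F$. The congruence $b\equiv p^{e_i}-1\pmod{p^{e_i}}$ forces $b=p^{e_i}-1$. So $F=X$, and $|X|=\sum_ir_i(p^{e_i}-1)$.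

(b) The constraint $(U(x),2^m,0)$ has size $O(m)$ and forces $|U|=2^m$. For unary numbers, take $(U(x),1,1)$ together with $(U(x),0,p)$ for the first $m$ primes $p$. Then $|U|$ is positive and divisible by the product of these primes, so $|U|\ge2^m$. The first $m$ primes have a sum polynomial in $m$, so the unary input has length polynomial in $m$. $\square$

We do not claim that the exponent $O(n^2)$ in Theorem 2 is optimal: part (b) shows only that exponential size is necessary.

## 11. Equating two counts is undecidable

**Proposition 8.** If one additionally allows constraints $|\varphi(\mathcal D)|=|\varphi'(\mathcal D)|$, then satisfiability is undecidable already for projection-free conjunctive queries. Hence no computable size bound exists.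

*Proof.* By the Davis–Putnam–Robinson–Matiyasevich theorem, solvability in $\mathbb N$ of finite systems of equations of the forms $x=1$, $x+y=z$, $xy=z$ is undecidable. We encode such a system so that the unknown $x$ is the cardinality of a unary relation $U_x$. Products are free, since the answers of $U_x(v)\wedge U_y(w)$ form a product set. Sums need a disjoint union, which we build with two distinct constants as tags.

Use a unary symbol $U_x$ for each unknown $x$, unary symbols $V,M$, constants $c,d$, and a binary symbol $P_e$ for each equation $e$ of the form $x+y=z$. Impose:

- $(V(c),1,0)$, $(V(d),1,0)$, $(V(v),2,0)$, $(M(c),1,0)$, $(M(d),0,0)$;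
- for each equation $x=1$: $(U_x(v),1,0)$;
- for each equation $xy=z$: $|U_x(v)\wedge U_y(w)|=|U_z(v)|$;
- for each equation $e\colon x+y=z$: $|P_e(c,v)|=|U_x(v)|$, $|P_e(d,v)|=|U_y(v)|$, and $|V(u)\wedge P_e(u,v)|=|U_z(v)|$.

The ground queries have count $1$ or $0$ according to whether the fact holds. So in a model $M$ holds of $c$ and not of $d$, whence $c\ne d$ (as elements), and $V$ is a two-element set containing both, that is, $V=\{c,d\}$. Therefore $|V(u)\wedge P_e(u,v)|=|P_e(c,v)|+|P_e(d,v)|$, and $x\mapsto|U_x|$ solves the system.

Conversely, let a solution be given, and write $x$ also for the value of the unknown $x$. Take the domain $\{1,\dots,N\}$ with $N\ge2$ at least as large as all values, $c=1$, $d=2$, $V=\{1,2\}$, $M=\{1\}$, $U_x=\{1,\dots,x\}$ and $P_e=(\{1\}\times U_x)\cup(\{2\}\times U_y)$. Then $|P_e(c,v)|=x$, $|P_e(d,v)|=y$ and $|V(u)\wedge P_e(u,v)|=x+y=z$, the product equations hold because $|U_x|\cdot|U_y|=xy=z$, and the remaining constraints are clear. So the system is solvable if and only if the constraints are satisfiable.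

Finally, a computable bound on the size of a smallest model would let us decide satisfiability by testing all databases up to that size, which is impossible. $\square$
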